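\title{Convex position minimizes the number of crossing-free partitions}

\begin{abstract}
A partition of a finite set of points in the plane is crossing-free if the convex hulls of its classes are pairwise disjoint. We prove that every set of $n$ points in general position has at least as many crossing-free partitions as a set of $n$ points in convex position, namely the Catalan number $C_n$, and that the inequality holds separately for each number of classes. The total equals $C_n$ exactly when no triangle spanned by three of the points has two or more of the points in its interior. The proof removes an extreme point $v$ and compares, for each single crossing-free partition of the remaining points, the number of classes that $v$ can join with the number of ways in which a line through $v$ splits the partition.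
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $P$ be a set of $n$ points in the plane in \emph{general position}: no three of them are collinear. A partition of $P$ into nonempty classes is \emph{crossing-free} if the convex hulls of the classes are pairwise disjoint. We write $\mathrm{CF}_j(P)$ for the set of crossing-free partitions of $P$ with exactly $j$ classes, $\mathrm{CF}(P)=\bigcup_j\mathrm{CF}_j(P)$, and
\[
\mathrm{cfp}_j(P)=|\mathrm{CF}_j(P)|,\qquad \mathrm{cfp}(P)=|\mathrm{CF}(P)|.
\]
The empty set has one partition, with $0$ classes, and $\mathrm{cfp}_j(P)=0$ for $j<0$. A point of $P$ is \emph{extreme} if it is a vertex of the convex hull $\mathrm{conv}\,P$, and $P$ is in \emph{convex position} if all its points are extreme. Let $\Gamma_n$ be a set of $n$ points in convex position. It is known that $\mathrm{cfp}(\Gamma_n)$ is the Catalan number $C_n=\frac1{n+1}\binom{2n}{n}$. The following question is posed as an open problem in \cite{configurations}.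

\begin{quote}
Is $\mathrm{cfp}(P)\ge\mathrm{cfp}(\Gamma_n)$ for every $n\ge1$ and every set $P$ of $n$ points in general position?
\end{quote}

The answer is not visible at once, because moving a point into the interior of the hull has two opposite effects: it removes crossings between segments, and it puts the point inside triangles. For $n\le3$ neither effect is present, every partition is crossing-free, and the counts are $1,2,5$. Four points in general position are either in convex position or form a triangle with a point inside. In each case exactly one of the $15$ partitions fails to be crossing-free: the pair of diagonals in the first case, the triangle together with its inner point in the second. The two effects cancel, and the count is $14=C_4$ both times.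

The first difference appears for five points and three classes. There are $10$ partitions of type $3+1+1$ and $15$ of type $2+2+1$. A partition of type $2+2+1$ fails exactly when its two segments cross, since the singleton cannot lie on a segment; one of type $3+1+1$ fails exactly when its triangle contains at least one of the two singletons. Each of the five $4$-point subsets produces one obstruction, either a crossing or a point inside a triangle. The five obstructions spoil five different partitions, unless one triangle contains both remaining points; then two obstructions spoil the same partition. Hence $\mathrm{cfp}_3=25-5=20$, except for a triangle with two points inside, where $\mathrm{cfp}_3=25-4=21$. This suggests that the answer is yes, and that a surplus over convex position comes from triangles that contain two points. Both guesses are correct.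

To state the results class by class we refine the Catalan recurrence. Put $N(0,0)=1$, $N(0,j)=0$ for $j\ne0$, $N(n,j)=0$ for $j<0$, and for $n\ge1$, $j\ge0$,
\begin{equation}\label{eq:N}
N(n,j)=N(n-1,j-1)+\sum_{k=1}^{n-1}\ \sum_{a+b=j}N(k-1,a)\,N(n-k,b),
\end{equation}
where $a,b$ run over the nonnegative integers. By induction $N(n,j)=0$ for $j>n$, so $c_n=\sum_jN(n,j)$ is a finite sum. Summing \eqref{eq:N} over $j$ gives
\[
c_n=c_{n-1}+\sum_{k=1}^{n-1}c_{k-1}c_{n-k}=\sum_{i=0}^{n-1}c_i\,c_{n-1-i},\qquad c_0=1 .
\]
This recurrence and initial value determine the Catalan numbers, so $c_n=C_n$.

\begin{theorem}\label{thm:lower}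
For every set $P$ of $n$ points in general position, $\mathrm{cfp}_j(P)\ge N(n,j)$ for all $j$. Hence $\mathrm{cfp}(P)\ge C_n=\mathrm{cfp}(\Gamma_n)$.
\end{theorem}

We say that $P$ \emph{satisfies} (T) if no triangle spanned by three points of $P$ has two or more points of $P$ in its interior. Sets in convex position satisfy (T), since an extreme point is interior to no triangle, and so do all sets of at most four points.

\begin{theorem}\label{thm:sharp}
Let $P$ be a set of $n$ points in general position.
\begin{itemize}
\item[(a)] If $P$ satisfies \textup{(T)}, then $\mathrm{cfp}_j(P)=N(n,j)$ for all $j$. In particular $\mathrm{cfp}_j(\Gamma_n)=N(n,j)$, so convex position minimizes the number of crossing-free partitions into $j$ classes for every $j$.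
\item[(b)] If $P$ does not satisfy \textup{(T)}, then $\mathrm{cfp}_j(P)>N(n,j)$ for every $j$ with $3\le j\le n-2$.
\item[(c)] For $j\in\{1,2,n-1,n\}$ with $1\le j\le n$, always $\mathrm{cfp}_j(P)=\mathrm{cfp}_j(\Gamma_n)=N(n,j)$.
\end{itemize}
Consequently $\mathrm{cfp}(P)=C_n$ if and only if $P$ satisfies \textup{(T)}.
\end{theorem}

By Kreweras \cite{kreweras}, the numbers $\mathrm{cfp}_j(\Gamma_n)$ are the Narayana numbers $\frac1n\binom nj\binom n{j-1}$. We do not use this formula. For five points, part (c) leaves only $j=3$, so the count above shows that a triangle with two inner points has $C_5+1=43$ crossing-free partitions. General position cannot be dropped from Theorem~\ref{thm:lower}: three collinear points have only $4<C_3$ crossing-free partitions, because the two outer points cannot form a class without the middle one.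

The proof is an induction that removes an extreme point $v$. Section~\ref{sec:view} gives an exact recurrence in terms of the classes that $v$ can join. Section~\ref{sec:cuts} introduces a second statistic whose sum has the product form of \eqref{eq:N}. The two statistics are compared, one partition at a time, in Section~\ref{sec:lower} (the inequality) and Section~\ref{sec:equality} (the case of equality).

\section{The view from an extreme point}\label{sec:view}

Let $n\ge1$, let $v$ be an extreme point of $P$, and put $Q=P\setminus\{v\}$. Some line meets $\mathrm{conv}\,P$ only in $v$, so we may place $v$ at the origin and $Q$ in the open upper half-plane $H$. For $x\in H$ let $\theta(x)\in(0,\pi)$ be the angle between the negative horizontal axis and the ray from $v$ through $x$; it increases from left to right. Two points of $Q$ with the same angle would be collinear with $v$, so the angles are distinct. Label the points of $Q$ as $p_1,\dots,p_{n-1}$ with $\theta_1<\dots<\theta_{n-1}$, where $\theta_e=\theta(p_e)$.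

For a nonempty set $A\subseteq Q$ let $\min A$ and $\max A$ be the smallest and the largest index of a point of $A$, and put
\[
K_A=\mathrm{conv}\,A,\qquad I_A=[\theta_{\min A},\theta_{\max A}].
\]
The set of angles of points of $K_A$ is exactly $I_A$. Indeed, the wedge $\{x\in H:\theta(x)\in I_A\}$ is the intersection of $H$ with two closed half-planes, so it is convex and contains $K_A$; and along the segment $p_{\min A}\,p_{\max A}\subseteq K_A$ the continuous function $\theta$ takes every value in $I_A$. In particular $v\notin K_A$.

Fix $\pi\in\mathrm{CF}(Q)$; from now on \emph{class} means class of $\pi$. Two distinct classes $A,B$ \emph{overlap} if $I_A\cap I_B\ne\emptyset$, that is, if some ray from $v$ meets both hulls. A class $A$ \emph{spans} an index $e$ if $\min A<e<\max A$. Since distinct classes share no index, we have: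
\begin{itemize}
\item[(S1)] if $p_e\notin A$, then $\theta_e\in I_A$ if and only if $A$ spans $e$;
\item[(S2)] if $\min A<\min B$, then $A$ and $B$ overlap if and only if $A$ spans $\min B$.
\end{itemize}

We want to know when $v$ can be added to a class $B$. The new hull is swept out by the segments from $v$ to the points of $K_B$, so what matters is which hulls a ray from $v$ meets first. For two convex hulls this does not depend on the ray.

\begin{lemma}\label{lem:front}
Let $A\ne B$ be overlapping classes. Then, after exchanging the names if necessary, $|x|<|y|$ for all $x\in K_A$ and $y\in K_B$ that lie on a common ray from $v$.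
\end{lemma}

\begin{proof}
Two disjoint compact convex sets in the plane are strictly separated by a line: there is a line $\ell$ with $K_A$ and $K_B$ in opposite open half-planes of $\ell$. If $v$ were on $\ell$, every ray from $v$ would lie in one closed half-plane of $\ell$ and would miss one of the hulls; but the classes overlap. So $v\notin\ell$, and we name the classes so that $v$ is on the side of $K_A$. A ray from $v$ crosses $\ell$ at most once. Its points in $K_A$ come before the crossing and its points in $K_B$ come after it.
\end{proof}

In the situation of Lemma~\ref{lem:front} we write $A\prec B$ and say that $A$ is \emph{in front of} $B$. For overlapping classes exactly one of $A\prec B$ and $B\prec A$ holds, and a single pair of points on a common ray decides which; for classes that do not overlap neither holds. Along one ray the relation is transitive: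
\begin{itemize}
\item[(R)] if $A\prec B$, $B\prec C$ and $I_A\cap I_B\cap I_C\ne\emptyset$, then $A\prec C$.
\end{itemize}
Indeed $A\ne C$ because $A\prec B$ and $B\prec A$ exclude each other, and points $x\in K_A$, $y\in K_B$, $z\in K_C$ on a common ray satisfy $|x|<|y|<|z|$. So the classes met by one ray are totally ordered by $\prec$, and any nonempty family of them has a frontmost member.

\begin{lemma}\label{lem:hide}
Let $A\ne B$ be classes.
\begin{itemize}
\item[(i)] $K_A$ meets $\mathrm{conv}(B\cup\{v\})$ if and only if $A\prec B$.
\item[(ii)] If $A\prec B$, $p_e\in A$ and $B$ spans $e$, then $p_e$ lies in the interior of the triangle $v\,p_{\min B}\,p_{\max B}$.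
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $v$ is the origin, $\mathrm{conv}(B\cup\{v\})=\{ty: t\in[0,1],\ y\in K_B\}$. Suppose $x=ty\in K_A$. Then $t>0$ because $v\notin K_A$, so $x$ and $y$ lie on a common ray and $|x|\le|y|$. This excludes $B\prec A$, so $A\prec B$. Conversely, if $A\prec B$, take $x\in K_A$ and $y\in K_B$ on a common ray; then $|x|<|y|$, so $x$ lies on the segment $vy$.

(ii) Since $\theta_{\min B}<\theta_e<\theta_{\max B}$, the ray at angle $\theta_e$ meets the segment $p_{\min B}\,p_{\max B}\subseteq K_B$ in a point $q$ that is not an endpoint. From $A\prec B$ we get $p_e=tq$ with $0<t<1$. So $p_e$ is a convex combination of the three vertices with positive coefficients.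
\end{proof}

A class is \emph{visible} if no class is in front of it; let $\mathrm{vis}(\pi)$ be the number of visible classes of $\pi$.

\begin{proposition}\label{prop:vis}
For all $j$,
\begin{equation}\label{eq:vis}
\mathrm{cfp}_j(P)=\mathrm{cfp}_{j-1}(Q)+\sum_{\pi\in\mathrm{CF}_j(Q)}\mathrm{vis}(\pi).
\end{equation}
\end{proposition}

\begin{proof}
Sort the partitions in $\mathrm{CF}_j(P)$ by whether $\{v\}$ is a class. Those in which it is a class correspond to the elements of $\mathrm{CF}_{j-1}(Q)$: deleting the class $\{v\}$ keeps the partition crossing-free, and adding it does too, because $v$ lies in no hull $K_A$. In the others the class of $v$ is $B\cup\{v\}$ with $B\ne\emptyset$. Deleting $v$ only shrinks a hull, so it gives a pair $(\pi,B)$ with $\pi\in\mathrm{CF}_j(Q)$ and $B$ a class of $\pi$, and the pair determines the partition. A pair $(\pi,B)$ arises in this way exactly when $\mathrm{conv}(B\cup\{v\})$ misses $K_A$ for every class $A\ne B$, which by Lemma~\ref{lem:hide}(i) means that $B$ is visible.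
\end{proof}

\section{Cuts and sectors}\label{sec:cuts}

The recurrence \eqref{eq:vis} is exact, but it does not close up: the sum of $\mathrm{vis}(\pi)$ is not a count of crossing-free partitions of smaller sets. The double sum in \eqref{eq:N} shows what to look for, namely a statistic that splits $Q$ into $k-1$ and $n-k$ points that do not interact. A line through $v$ does this. For $1\le k\le n-1$ put
\[
L_k=\{p_1,\dots,p_{k-1}\},\qquad R_k=\{p_k,\dots,p_{n-1}\},
\]
so that $|L_k|=k-1$ and $|R_k|=n-k$. The index $k$ is a \emph{cut} of $\pi$ if every class is contained in $L_k$ or in $R_k$; equivalently, if no class $Y$ has $\min Y<k\le\max Y$. For $n\ge2$ the index $1$ is always a cut, because $L_1=\emptyset$. Let $\mathrm{cut}(\pi)$ be the number of cuts.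

\begin{proposition}\label{prop:cut}
For all $j$,
\begin{equation}\label{eq:cut}
\sum_{\pi\in\mathrm{CF}_j(Q)}\mathrm{cut}(\pi)=\sum_{k=1}^{n-1}\ \sum_{a+b=j}\mathrm{cfp}_a(L_k)\,\mathrm{cfp}_b(R_k).
\end{equation}
\end{proposition}

\begin{proof}
The left side counts pairs $(\pi,k)$ with $k$ a cut of $\pi$. Fix $k$. If $k$ is a cut of $\pi$, then $\pi=\lambda\cup\rho$ with $\lambda\in\mathrm{CF}(L_k)$ and $\rho\in\mathrm{CF}(R_k)$. Conversely every such union is crossing-free: for $k=1$ we have $\lambda=\emptyset$, and for $k\ge2$ the line through $v$ at an angle strictly between $\theta_{k-1}$ and $\theta_k$ has $L_k$ and $R_k$ on opposite sides, so no hull from $\lambda$ meets a hull from $\rho$. The numbers of classes add up.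
\end{proof}

Combining \eqref{eq:vis} and \eqref{eq:cut} we obtain
\begin{equation}\label{eq:main}
\mathrm{cfp}_j(P)=M_j(P,v)+E_j(P,v),
\end{equation}
where
\begin{align*}
M_j(P,v)&=\mathrm{cfp}_{j-1}(Q)+\sum_{k=1}^{n-1}\ \sum_{a+b=j}\mathrm{cfp}_a(L_k)\,\mathrm{cfp}_b(R_k),\\
E_j(P,v)&=\sum_{\pi\in\mathrm{CF}_j(Q)}\bigl(\mathrm{vis}(\pi)-\mathrm{cut}(\pi)\bigr).
\end{align*}
The main term $M_j$ has the shape of the right side of \eqref{eq:N}, summand by summand, and involves only sets with fewer than $n$ points. Everything now depends on the sign of the excess $E_j$.

In convex position the excess is zero. Suppose $A$ and $B$ overlap and $\min A<\min B$. By (S2), $A$ spans $\min B$, and $B\prec A$ would put the extreme point $p_{\min B}$ inside a triangle by Lemma~\ref{lem:hide}(ii); so $A\prec B$. Thus $B$ is visible exactly when no class spans $\min B$, that is, when $\min B$ is a cut. Every cut $k$ is the minimum of a class, the class of $p_k$, so $\mathrm{vis}(\pi)=\mathrm{cut}(\pi)$. In general the class that begins at a cut may be hidden, and a substitute has to be found.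

To say where to look for it, let $n\ge2$, let $1=k_1<\dots<k_s$ be the cuts of $\pi$, and put $k_{s+1}=n$. The sets $S_t=\{p_e:k_t\le e<k_{t+1}\}$, $1\le t\le s$, are the \emph{sectors} of $\pi$. A class $Y$ with $\min Y$ in $S_t$ and $\max Y$ in a later sector would have $\min Y<k_{t+1}\le\max Y$, which is impossible at a cut. So each class lies in one sector, and classes in different sectors do not overlap. Since there are $\mathrm{cut}(\pi)$ sectors,
\begin{equation}\label{eq:sectors}
\mathrm{vis}(\pi)-\mathrm{cut}(\pi)=\sum_{t=1}^{s}\bigl(\text{number of visible classes in }S_t\ -\ 1\bigr).
\end{equation}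
For $n=1$ there are no classes, cuts or sectors, and both sides are $0$. Figure~\ref{fig:view} shows a partition with two sectors.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (v) at (0,0);
\coordinate (p1) at (150:3.6); \coordinate (p2) at (135:2.0);
\coordinate (p3) at (118:2.2); \coordinate (p4) at (102:3.6);
\coordinate (p5) at (80:2.6);  \coordinate (p6) at (66:3.9);
\coordinate (p7) at (52:2.0);  \coordinate (p8) at (35:3.0);
\draw[dashed] (v) -- (91:4.1);
\draw[dotted] (v) -- (p1) (v) -- (p4);
\draw[thick] (p1) -- (p4);
\draw[thick,fill=gray!25] (p5) -- (p7) -- (p8) -- cycle;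
\foreach \i/\pos in {1/left,2/left,3/left,4/above left,5/above right,6/right,7/below right,8/right}
  \fill (p\i) circle (2pt) node[\pos] {$p_{\i}$};
\fill (v) circle (2pt) node[below] {$v$};
\end{tikzpicture}
\caption{A crossing-free partition of $p_1,\dots,p_8$, labeled by angle around $v$, with classes $\{p_1,p_4\}$, $\{p_2\}$, $\{p_3\}$, $\{p_5,p_7,p_8\}$, $\{p_6\}$. The dashed ray splits it into two sectors (cuts $1$ and $5$). The point $v$ can join $\{p_2\}$, $\{p_3\}$ or $\{p_5,p_7,p_8\}$ without creating a crossing, so there are three visible classes. The two in the left sector lie inside the triangle $vp_1p_4$.}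
\label{fig:view}
\end{figure}

\begin{example}\label{ex:four}
Let $n=4$. All five partitions of $Q=\{p_1,p_2,p_3\}$ are crossing-free. Writing classes by their indices, we have:
\begin{center}
\begin{tabular}{l|ccccc}
$\pi$ & $123$ & $12\,|\,3$ & $1\,|\,23$ & $13\,|\,2$ & $1\,|\,2\,|\,3$\\ \hline
cuts & $1$ & $1,3$ & $1,2$ & $1$ & $1,2,3$\\
$\mathrm{vis}(\pi)$ & $1$ & $2$ & $2$ & $1$ & $3$
\end{tabular}
\end{center}
The position of the points matters only for $13\,|\,2$, the one partition with two classes in a sector. If $p_2$ lies behind the segment $p_1p_3$, the four points are in convex position and $\{p_1,p_3\}$ is visible. If $p_2$ lies in front of it, $\{p_1,p_3\}$ is hidden and $\{p_2\}$ takes its place. Either way \eqref{eq:vis} gives $\mathrm{cfp}(P)=5+(1+2+2+1+3)=14$. With one more point the substitute need not be unique: if $p_2$ and $p_3$ lie inside the triangle $vp_1p_4$, then $14\,|\,2\,|\,3$ has one cut and two visible classes.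
\end{example}

\section{Every sector has a visible class}\label{sec:lower}

The natural way to find a visible class is to start anywhere and to move, as long as possible, to a class in front of the current one. The difficulty is that $\prec$ is transitive only along a single ray, so this walk could a priori run in a cycle. The danger is real when the viewpoint is not extreme.

\begin{remark}\label{rem:pinwheel}
Let $v$ lie inside a triangle $u_1u_2u_3$, read indices modulo $3$, and let $s_i$ be the segment from $u_i+\varepsilon(u_{i+1}-u_i)$ to $b_i=2u_{i+1}-u_i$, with $\varepsilon>0$ small. The lines through $s_{i-1}$ and $s_i$ meet only in $u_i\notin s_i$, so the three segments are pairwise disjoint. The barycentric coordinates of $b_i$ with respect to $u_i,u_{i+1},u_{i+2}$ are $-1,2,0$ and those of $v$ are positive, so the segment $vb_i$ crosses the side $u_{i+1}u_{i+2}$ in a point that is not an endpoint; for small $\varepsilon$ this point lies on $s_{i+1}$. Hence $v$ can join none of the three two-point classes, and this persists when the points are perturbed into general position.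
\end{remark}

So the proof has to use the linear order of the angles. We make the walk monotone in that order by keeping one property along the way. Call a class $B$ \emph{exposed} if no class in front of $B$ spans $\min B$. In words, nothing blocks the view from $v$ to the leftmost point of $B$. Every visible class is exposed. The use of the notion is that whatever hides an exposed class must begin farther to the right.

\begin{lemma}\label{lem:one}
For every $\pi\in\mathrm{CF}(Q)$, each sector of $\pi$ contains a visible class. Hence $\mathrm{vis}(\pi)\ge\mathrm{cut}(\pi)$.
\end{lemma}

\begin{proof}
Let $S$ be a sector and $k$ the cut at which it begins. The class of $p_k$ lies in $S$ and has minimum $k$, and no class spans the cut $k$. So $S$ contains an exposed class. Among the exposed classes in $S$ let $B$ be the one with the largest minimum. We claim that $B$ is visible.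

Suppose not. Let $X\prec B$. If $\min X<\min B$, then $X$ spans $\min B$ by (S2), which contradicts the exposedness of $B$. So $\min X>\min B$, and $B$ spans $\min X$ by (S2). Among the classes in front of $B$ let $B^{*}$ be the one with the smallest minimum $m^{*}$. Then $B^{*}$ overlaps $B$, so it lies in $S$, and $B$ spans $m^{*}$.

The class $B^{*}$ is exposed. Otherwise some $Y\prec B^{*}$ spans $m^{*}$. The angle $\theta_{m^{*}}$ lies in $I_Y$, $I_{B^{*}}$ and $I_B$, and $Y\prec B^{*}\prec B$, so $Y\prec B$ by (R). But $\min Y<m^{*}$, contrary to the choice of $B^{*}$.

Thus $B^{*}$ is an exposed class in $S$ with $m^{*}>\min B$, contrary to the choice of $B$. The inequality follows from \eqref{eq:sectors}.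
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
We use induction on $n$. For $j<0$ both sides vanish, and for $n=0$ both sides agree by definition. Let $n\ge1$ and $j\ge0$, and choose an extreme point $v$. The sets $Q$, $L_k$, $R_k$ are in general position and have $n-1$, $k-1$, $n-k$ points. By induction each summand of $M_j(P,v)$ is at least the corresponding summand of \eqref{eq:N}, so $M_j(P,v)\ge N(n,j)$. By Lemma~\ref{lem:one}, $E_j(P,v)\ge0$. Now \eqref{eq:main} gives $\mathrm{cfp}_j(P)\ge N(n,j)$, and summing over $j$ gives $\mathrm{cfp}(P)\ge c_n=C_n=\mathrm{cfp}(\Gamma_n)$.
\end{proof}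

\section{The case of equality}\label{sec:equality}

By \eqref{eq:sectors}, the excess vanishes when no sector has two visible classes. Suppose $B$ and $B'$ are visible and lie in one sector. If some class $D$ spans both $\min B$ and $\min B'$, then both are in front of $D$, and Lemma~\ref{lem:hide}(ii) puts two points inside the triangle $v\,p_{\min D}\,p_{\max D}$, so (T) fails. In general no single class reaches across both; the sector is held together by a chain of overlapping classes. We therefore walk along such a chain, from $B'$ to the left, each time to the class directly behind the leftmost point of the current one. Condition (T) keeps the classes of the walk exposed and prevents the walk from passing $\min B$, while the absence of cuts prevents it from stopping.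

\begin{lemma}\label{lem:exact}
If $P$ satisfies \textup{(T)}, then for every $\pi\in\mathrm{CF}(Q)$ each sector of $\pi$ contains exactly one visible class. Hence $\mathrm{vis}(\pi)=\mathrm{cut}(\pi)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:one} it suffices to exclude two visible classes $B,B'$ in one sector. Suppose they exist, with $m=\min B<m'=\min B'$. Then no index $e$ with $m<e\le m'$ is a cut. The class $B'$ is exposed, so there are exposed classes whose minimum lies in $(m,m']$; let $A$ be the one with the smallest minimum $\mu$. We construct an exposed class $D$ with $m<\min D<\mu$, which contradicts the choice of $A$.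

\emph{The class $D$.} Since $\mu$ is not a cut, some class $Y$ has $\min Y<\mu\le\max Y$. Then $Y\ne A$, so $\max Y\ne\mu$ and $Y$ spans $\mu$. Hence the family $\mathcal Y$ of classes that span $\mu$ is nonempty. Every member of $\mathcal Y$ differs from $A$, overlaps $A$ at the angle $\theta_\mu$, and is not in front of $A$ because $A$ is exposed; so $A$ is in front of it. All members of $\mathcal Y$ meet the ray at angle $\theta_\mu$; let $D$ be the frontmost one, and put $\alpha=\min D$, $\beta=\max D$. Then $A\prec D$ and $\alpha<\mu<\beta$. By Lemma~\ref{lem:hide}(ii), $p_\mu$ is interior to the triangle $v\,p_\alpha\,p_\beta$. By (T) it is the only such point of $P$, and Lemma~\ref{lem:hide}(ii) yields: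
\begin{itemize}
\item[($*$)] no class $Z\prec D$ contains a point $p_e$ with $\alpha<e<\beta$ and $e\ne\mu$.
\end{itemize}
This is the only use of (T).

\emph{We have $\alpha>m$.} The class $D$ is not visible, as $A\prec D$. So $D\ne B$ and $\alpha\ne m$. If $\alpha<m$, then $\alpha<m<\mu<\beta$, so $D$ spans $m$ and overlaps $B$. Since $B$ is visible, $B\prec D$, and $Z=B$, $e=m$ contradict ($*$).

\emph{The class $D$ is exposed.} Suppose $Z\prec D$ spans $\alpha$, so $\min Z<\alpha<\max Z$. Since $\min Z<\mu=\min A$, we have $Z\ne A$ and therefore $\max Z\ne\mu$. If $\max Z<\mu$, then $e=\max Z$ satisfies $\alpha<e<\mu<\beta$ and contradicts ($*$). If $\max Z>\mu$, then $Z$ spans $\mu$, so $Z\in\mathcal Y$, and $Z\prec D$ contradicts the choice of $D$.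
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
We use induction on $n$; the cases $n=0$ and $j<0$ hold by definition. Property (T) passes to subsets, so by induction each summand of $M_j(P,v)$ equals the corresponding summand of \eqref{eq:N}, and $M_j(P,v)=N(n,j)$. By Lemma~\ref{lem:exact}, $E_j(P,v)=0$. The statement on $\Gamma_n$ follows because $\Gamma_n$ satisfies (T), and the minimality follows from Theorem~\ref{thm:lower}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $a,b,c\in P$ span a triangle with at least two points of $P$ in its interior; then $n\ge5$. We use induction on $n$. The surplus comes from $M_j$ if we can remove an extreme point and keep the triangle, and from $E_j$ if we cannot.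

\emph{Case 1: some extreme point $v$ is not in $\{a,b,c\}$.} An extreme point is not interior to the triangle $abc$, so $Q=P\setminus\{v\}$ still violates (T). Thus $n-1\ge5$; in particular this case does not occur for $n=5$. By induction,
\[
\mathrm{cfp}_i(Q)>N(n-1,i)\qquad\text{for }3\le i\le n-3 .
\]
The main term $M_j(P,v)$ contains the summand $\mathrm{cfp}_{j-1}(Q)$, and also the summand $\mathrm{cfp}_0(\emptyset)\,\mathrm{cfp}_j(Q)=\mathrm{cfp}_j(Q)$, which comes from $k=1$ when all $j$ classes are in $R_1=Q$. Their counterparts in \eqref{eq:N} are $N(n-1,j-1)$ and $N(n-1,j)$. For $4\le j\le n-2$ the first summand exceeds its counterpart, since $3\le j-1\le n-3$. For $j=3$ the second does, since $3\le n-3$. All other summands are at least their counterparts by Theorem~\ref{thm:lower}. So $M_j(P,v)>N(n,j)$ for $3\le j\le n-2$, while $E_j(P,v)\ge0$.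

\emph{Case 2: every extreme point is in $\{a,b,c\}$.} Then $\mathrm{conv}\,P$ is the triangle $abc$, and by general position the other $n-3\ge2$ points lie in its interior. Take $v=a$. The angles of the inner points lie strictly between those of $b$ and $c$, so $\{b,c\}=\{p_1,p_{n-1}\}$. Let $3\le j\le n-2$. Then $2\le j-1\le n-3$, so we can split the sequence $p_2,\dots,p_{n-2}$ into $j-1$ nonempty blocks of consecutive points. Let $\pi$ consist of these blocks and the class $\{b,c\}$. Distinct blocks have disjoint angular intervals, hence disjoint hulls, and each block has its hull in the interior of the triangle, away from the side $bc$. So $\pi\in\mathrm{CF}_j(Q)$. The hull of a block lies in $\mathrm{conv}\{v,b,c\}$, so the block is in front of $\{b,c\}$ by Lemma~\ref{lem:hide}(i), and it overlaps no other class. Therefore the blocks are visible, $\{b,c\}$ is not, and $\mathrm{vis}(\pi)=j-1\ge2$. For $1<k\le n-1$ we have $p_1\in L_k$ and $p_{n-1}\in R_k$, so $k$ is not a cut and $\mathrm{cut}(\pi)=1$. All other terms of $E_j(P,v)$ are nonnegative by Lemma~\ref{lem:one}, so $E_j(P,v)>0$, while $M_j(P,v)\ge N(n,j)$ by Theorem~\ref{thm:lower}.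

In both cases \eqref{eq:main} gives $\mathrm{cfp}_j(P)>N(n,j)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
By (a), $N(n,j)=\mathrm{cfp}_j(\Gamma_n)$. For $j=n$ the only partition consists of singletons and is crossing-free. For $j=n-1\ge1$ a partition has one pair and $n-2$ singletons, and it is crossing-free because no point lies on a segment spanned by two others. So $\mathrm{cfp}_n(P)=1$ and $\mathrm{cfp}_{n-1}(P)=\binom n2$ for all $P$, including $\Gamma_n$.

For $j\in\{1,2\}$ we prove by induction on $n$ that $\mathrm{cfp}_j(P)=N(n,j)$ for all $j\le2$; the cases $n=0$ and $j<0$ hold by definition. Let $\pi\in\mathrm{CF}_j(Q)$ with $0\le j\le2$. A sector has at most two classes. If it has one, that class overlaps no other class and is visible. If it has two, $A$ and $B$ with $\min A<\min B$, then these are all the classes of $\pi$ and $\min B$ is not a cut, so $\min A<\min B\le\max A$. The two classes overlap, and exactly one is in front of the other. So every sector has exactly one visible class, and $E_j(P,v)=0$ by \eqref{eq:sectors}. The main term $M_j(P,v)$ involves only numbers $\mathrm{cfp}_i$ with $i\le2$ of smaller sets, so $M_j(P,v)=N(n,j)$ by induction.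
\end{proof}

It remains to sum over $j$. If (T) holds, (a) gives $\mathrm{cfp}(P)=c_n=C_n$. If (T) fails, then $n\ge5$, the range $3\le j\le n-2$ in (b) is nonempty, and (b) together with Theorem~\ref{thm:lower} gives $\mathrm{cfp}(P)>C_n$. This completes the proof of Theorem~\ref{thm:sharp}.

\begin{remark}
The minimizer is not unique. Only points that are not extreme can be interior to a triangle, so for $n\ge4$ a set of $n-1$ points in convex position together with one interior point satisfies (T) and has exactly $C_n$ crossing-free partitions. Two interior points are also possible. Let $abcd$ be a convex quadrilateral whose diagonals meet in $o$, and take $x$ inside the triangle $oab$ and $y$ inside the triangle $ocd$, in general position with $a,b,c,d$. A triangle with two of the six points in its interior would contain $x$ and $y$, would have its vertices among $a,b,c,d$, and so would lie on one side of a diagonal; but each diagonal separates $x$ from $y$.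
\end{remark}

\begin{thebibliography}{9}

\bibitem{configurations}
\emph{Crossing-Free Configurations on Planar Point Sets},
\texttt{https://people.inf.ethz.ch/emo/DoctThesisFiles/razen09.pdf}

\bibitem{kreweras}
Kreweras, \emph{Discrete Math.} 1 (1972).

\end{thebibliography}
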